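\title{Fourier moments of Boolean functions are controlled by sensitivity moments}

\begin{abstract}
For a Boolean function $f:\{0,1\}^n\to\{-1,1\}$ with Fourier coefficients $\widehat f(S)$ and pointwise sensitivity $s(f,x)$, we prove that $\sum_S\widehat f(S)^2|S|^d\le d^dC^d\,\mathbb E_x[s(f,x)^d+1]$ for every integer $d\ge1$, with $C=1024e^3$. This confirms a conjectured improvement of the bound with constant $d^{13d}2^{O(d)}$, and the factor $d^d$ is optimal up to $d^{o(d)}$. The proof counts the $d$-dimensional subcubes on which $f$ has full degree. Each such subcube is charged to one of its vertices by expanding an eigenvector of Huang's signed cube into walks along sensitive edges and cutting every walk at its most sensitive vertex.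
\end{abstract}

\section{Two moments of a Boolean function}\label{sec:intro}

Let $[n]=\{1,\dots,n\}$, let $x\oplus e_i$ denote the point $x\in\{0,1\}^n$ with its $i$th coordinate flipped, and let $\mathbb E_x$ denote the average over $\{0,1\}^n$. The characters $\chi_S(x)=(-1)^{\sum_{i\in S}x_i}$, $S\subseteq[n]$, form an orthonormal basis of the real functions on $\{0,1\}^n$ for the inner product $\mathbb E_x[g(x)h(x)]$. Hence every such $g$ has an expansion $g=\sum_S\widehat g(S)\chi_S$ with $\widehat g(S)=\mathbb E_x[g(x)\chi_S(x)]$, and Parseval's identity $\mathbb E_x[g(x)^2]=\sum_S\widehat g(S)^2$ holds. The \emph{degree} of $g$ is the largest $|S|$ with $\widehat g(S)\ne0$; since $x_i=(1-\chi_{\{i\}})/2$, it is also the degree of the multilinear polynomial in $x_1,\dots,x_n$ that represents $g$.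

Throughout, $f:\{0,1\}^n\to\{-1,1\}$ is a Boolean function. The edge $\{x,x\oplus e_i\}$ of the cube is \emph{sensitive} if $f(x)\ne f(x\oplus e_i)$, and the \emph{sensitivity} of $f$ at $x$ is the number of sensitive edges at $x$:
\[
s(x)=s(f,x)=|\{i\in[n]: f(x)\ne f(x\oplus e_i)\}| .
\]
Two random integers are attached to $f$. One is $s(x)$ for a uniform point $x$; it measures how much $f$ oscillates locally. The other is $|S|$ for a set $S$ drawn with probability $\widehat f(S)^2$, which is a probability distribution because $\sum_S\widehat f(S)^2=\mathbb E f^2=1$; it measures how high the frequencies of $f$ are. For the parity function $\chi_{[n]}$ both integers equal $n$. In general their first two moments agree. Indeed, $\chi_S(x\oplus e_i)=-\chi_S(x)$ exactly when $i\in S$, so $\frac12\big(f(x)-f(x\oplus e_i)\big)=\sum_{S\ni i}\widehat f(S)\chi_S(x)$. The left side is $f(x)$ on a sensitive edge and $0$ otherwise, and summing over $i$ gives $f(x)s(x)=\sum_S|S|\widehat f(S)\chi_S(x)$. Taking the inner product with $f$, and taking the squared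 norm, we obtain
\[
\mathbb E[s]=\sum_S\widehat f(S)^2|S|,\qquad \mathbb E[s^2]=\sum_S\widehat f(S)^2|S|^2 .
\]
From the third moment on, the Fourier side can be larger.

\begin{example}\label{ex:run}
Let $n=3$ and $f=1-2g$ with $g(x)=x_1\wedge(x_2\vee x_3)$; thus $f=-1$ exactly at $110$, $101$, $111$ (we write points as strings $x_1x_2x_3$). The sensitive edges, labeled by their directions, are
\[
010\overset{1}{\longleftrightarrow}110\overset{2}{\longleftrightarrow}100\overset{3}{\longleftrightarrow}101\overset{1}{\longleftrightarrow}001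
\qquad\text{and}\qquad 011\overset{1}{\longleftrightarrow}111 ,
\]
so $s$ takes the values $0,1,2$ at $1,4,3$ points. From $g=\frac18(1-\chi_1)(3-\chi_2-\chi_3-\chi_{23})$, where $\chi_{23}=\chi_{\{2,3\}}$ and so on, we get
\[
f=\tfrac14\big(1+3\chi_1+\chi_2+\chi_3+\chi_{23}-\chi_{12}-\chi_{13}-\chi_{123}\big).
\]
The $d$th moments are $\mathbb E[s^d]=(4+3\cdot2^d)/8$ and $\sum_S\widehat f(S)^2|S|^d=(11+3\cdot2^d+3^d)/16$. They agree for $d=1,2$, they are $7/2$ and $31/8$ for $d=3$, and their ratio grows like $(3/2)^d$. We return to this function at each stage of the proof.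
\end{example}

So one asks for the best constants $a_d$, independent of $n$ and $f$, in
\begin{equation}\label{eq:ad}
\sum_{S\subseteq[n]}\widehat f(S)^2|S|^d\le a_d\,\mathbb E_x\big[s(f,x)^d+1\big].
\end{equation}
They grow faster than exponentially.

\begin{example}\label{ex:andor}
Let $n=m^2$, split the coordinates into $m$ blocks of size $m$, let $g$ be the AND over the blocks of the OR of each block, and let $f=1-2g$. If $g(x)=1$, a sensitive coordinate is the only $1$ of its block; if $g(x)=0$, sensitive coordinates exist only when exactly one block is zero, and they lie in that block. So $s\le m$ everywhere. As a polynomial, $g=\prod_{\text{blocks}}\big(1-\prod_i(1-x_i)\big)$ contains $x_1\cdots x_n$ with coefficient $\pm1$, so $f$ has degree $m^2$ and $|\widehat f([n])|=2^{1-n}$. Then \eqref{eq:ad} forces $4^{1-m^2}m^{2d}\le a_d(m^d+1)$, and the choice $m=\lfloor\sqrt d\rfloor$ gives $a_d\ge2\cdot4^{-d}\lfloor\sqrt d\rfloor^{\,d}$.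
\end{example}

By \cite[Theorem~12]{ucsd}, inequality \eqref{eq:ad} holds for all $n$, $f$ and $d\ge1$ with $a_d=d^{13d}\cdot2^{O(d)}$; moreover, an example shows that every valid $a_d$ satisfies $a_d\ge d^{d(1-o(1))}$. The conjecture posed in \cite{ucsd} is that the lower bound is essentially the truth: \emph{there is an absolute constant $C$ such that \eqref{eq:ad} holds with $a_d=d^dC^d$.} We prove it. We read $d$ as a positive integer, both in the theorem just quoted and in the conjecture; non-integer exponents are not treated. The quoted theorem is not used in our proof. Put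
\[
C_0=1024\,e^3 .
\]

\begin{theorem}\label{thm:main}
For all $n$, all $f:\{0,1\}^n\to\{-1,1\}$ and all integers $d\ge1$,
\[
\sum_{S\subseteq[n]}\widehat f(S)^2|S|^d\le d^d\,C_0^{\,d}\;\mathbb E_x\big[s(f,x)^d+1\big].
\]
\end{theorem}

By the example quoted from \cite{ucsd}, the factor $d^d$ is optimal up to $d^{o(d)}$. That factor has a simple origin: for $|S|\ge d$ the quantity $|S|^d$ is at most $d^d\binom{|S|}{d}$, and the binomial moment is bounded by $\mathbb E[s^d]$ with only an exponential loss.

\begin{theorem}\label{thm:binom}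
For all $n$, all $f:\{0,1\}^n\to\{-1,1\}$ and all integers $d\ge1$,
\[
\sum_{S\subseteq[n]}\widehat f(S)^2\binom{|S|}{d}\le C_0^{\,d}\;\mathbb E_x\Big[s(f,x)^d\,\mathbf 1\{s(f,x)\ge\sqrt d/16\}\Big].
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:binom}]
If $|S|\ge d$, then $\binom{|S|}{d}=\prod_{j=0}^{d-1}\frac{|S|-j}{d-j}\ge(|S|/d)^d$. If $|S|<d$, then $|S|^d\le d^d$. In both cases $|S|^d\le d^d\big(\binom{|S|}{d}+1\big)$. Since $\sum_S\widehat f(S)^2=1$, the left side of Theorem~\ref{thm:main} is at most $d^d\big(C_0^{\,d}\,\mathbb E[s^d]+1\big)\le d^dC_0^{\,d}\,\mathbb E[s^d+1]$.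
\end{proof}

The indicator in Theorem~\ref{thm:binom} says that Fourier weight at level $d$ and above is paid for by points of sensitivity at least $\sqrt d/16$ alone. The threshold cannot be raised above $\sqrt d$: in Example~\ref{ex:andor} with $d=m^2$ the left side is positive while $s\le\sqrt d$ everywhere.

The rest of the paper proves Theorem~\ref{thm:binom}. Its left side vanishes for $d>n$, so from now on $f$ and $d$ are fixed and $1\le d\le n$.

\section{Full subcubes}\label{sec:full}

The number $\binom{|S|}{d}$ counts the $d$-element subsets $T$ of $S$, so we first understand the weight $\sum_{S\supseteq T}\widehat f(S)^2$ for a fixed $T$. For $T\subseteq[n]$ let $Q_T(x)$ be the subcube of all points that agree with $x$ outside $T$, and put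
\[
\varphi_T(x)=2^{-|T|}\sum_{y\in Q_T(x)}f(y)\chi_T(y).
\]
The value $\varphi_T(x)$ depends only on the subcube $B=Q_T(x)$; it is the top Fourier coefficient of the restriction of $f$ to $B$. Call a $d$-dimensional subcube $B=Q_T(x)$ \emph{full} if $\varphi_T(x)\ne0$, that is, if the restriction of $f$ to $B$ has degree $d$. Let $N$ be the number of full $d$-dimensional subcubes.

\begin{lemma}\label{lem:reduction}
$\displaystyle\sum_S\widehat f(S)^2\binom{|S|}{d}\le2^{d-n}N$.
\end{lemma}

\begin{proof}
We have $\chi_S\chi_T=\chi_{S\triangle T}$. The average of $\chi_{S\triangle T}$ over $Q_T(x)$ vanishes if $S\triangle T$ meets $T$; otherwise $S\supseteq T$ and the average is $\chi_{S\setminus T}(x)$. Hence $\varphi_T=\sum_{S\supseteq T}\widehat f(S)\chi_{S\setminus T}$, and Parseval's identity gives $\mathbb E\varphi_T^2=\sum_{S\supseteq T}\widehat f(S)^2$. Since $|f|=1$ we have $|\varphi_T|\le1$, so $\mathbb E\varphi_T^2\le\Pr[\varphi_T\ne0]$, and this probability is $2^{d-n}$ times the number of full subcubes with free coordinates $T$ when $|T|=d$.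 Sum over all $T$ with $|T|=d$.
\end{proof}

Theorem~\ref{thm:binom} thus becomes a counting statement.

\begin{proposition}\label{prop:count}
$\displaystyle N\le4\,(128e^3)^d\sum_{z:\ s(z)\ge\sqrt d/16}s(z)^d$.
\end{proposition}

Indeed, Lemma~\ref{lem:reduction} and Proposition~\ref{prop:count} bound the left side of Theorem~\ref{thm:binom} by $4\,(256e^3)^d\,\mathbb E\big[s^d\mathbf 1\{s\ge\sqrt d/16\}\big]$, and $4\,(256e^3)^d\le C_0^{\,d}$ because $4\le4^d$.

To prove the proposition we must charge every full subcube to a vertex $z$ so that $z$ is charged about $s(z)^d$ times. For $d=1$ a full subcube is a sensitive edge, and $N=\frac12\sum_zs(z)$. For $d=2$, of the $16$ Boolean functions on a square the two constants and the four functions of one coordinate have $\varphi_T=0$; the other ten are the two parities and the eight functions in which one vertex differs from the rest. Each of these ten has a vertex at which both directions are sensitive, so $N\le\sum_z\binom{s(z)}2$.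

For $d=3$ this argument breaks down: the cube of Example~\ref{ex:run} is full, and no vertex has three sensitive directions. But the three directions can be collected by \emph{walking} along sensitive edges. At $z=100$ we see directions $2$ and $3$; after one step to $110$ we see direction $1$. All vertices involved have sensitivity at most $s(z)$. Even if this cube sat inside a much larger one, as long as the walk meets only vertices of sensitivity at most $s(z)$, each direction is one of at most $s(z)$ choices, and the cube is one of at most $s(z)^3$ cubes found from $z$ in this way.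

In general there are two difficulties. First, a walk that collects all $d$ directions may be much longer than $d$, and we can afford the factor $s(z)$ only $d$ times, once for each \emph{new} direction. The steps in directions already used must cost only $2^{O(d)}$ in total, however large $s(z)$ is. We obtain this from cancellation: the edges carry signs, and all stretches in old directions are summed at once into a resolvent of bounded norm (Sections~\ref{sec:ops} and~\ref{sec:words}). Second, the walk must see only vertices of sensitivity at most $s(z)$. We obtain this by letting $z$ be the most sensitive vertex of the walk and cutting the walk at $z$ into two pieces, both read outward from $z$ (Section~\ref{sec:split}). Section~\ref{sec:count} adds up the costs.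

\section{Signed sensitivity operators}\label{sec:ops}

We work in $\mathbb R^{\{0,1\}^n}$ with the standard inner product $\langle\psi,\psi'\rangle=\sum_x\psi(x)\psi'(x)$ and standard basis $(\delta_x)$; for matrices, $\|\cdot\|$ is the operator norm. For $X\subseteq\{0,1\}^n$, $\mathbb R^X$ is the space of vectors supported in $X$ and $P_X$ is the orthogonal projection onto it.

The adjacency matrix of a $j$-dimensional cube has norm $j$. Huang's signing of the cube lowers the norm to $\sqrt j$. Let
\[
(M_i\psi)(x)=\varepsilon_i(x)\,\psi(x\oplus e_i),\qquad \varepsilon_i(x)=(-1)^{x_1+\dots+x_{i-1}} .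
\]
Since $\varepsilon_i(x\oplus e_i)=\varepsilon_i(x)$, the matrix $M_i$ is symmetric and $M_i^2=I$. For $i<j$,
\[
(M_iM_j\psi)(x)=\varepsilon_i(x)\varepsilon_j(x\oplus e_i)\psi(x\oplus e_i\oplus e_j),\qquad
(M_jM_i\psi)(x)=\varepsilon_j(x)\varepsilon_i(x\oplus e_j)\psi(x\oplus e_i\oplus e_j),
\]
and $\varepsilon_j(x\oplus e_i)=-\varepsilon_j(x)$, $\varepsilon_i(x\oplus e_j)=\varepsilon_i(x)$; hence $M_iM_j=-M_jM_i$. Therefore $M_J=\sum_{i\in J}M_i$ satisfies $M_J^2=|J|\,I$ and $\|M_J\|=\sqrt{|J|}$. We keep only the sensitive edges, and later only those inside a set $X$: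
\[
(H_i\psi)(x)=\mathbf 1\{f(x)\ne f(x\oplus e_i)\}\,(M_i\psi)(x),\qquad H_i^X=P_XH_iP_X,
\]
and $H_J=\sum_{i\in J}H_i$, $H_J^X=\sum_{i\in J}H_i^X$. All these matrices are symmetric. For a matrix $A$ let $|A|$ be the matrix of absolute values of its entries. If $|A|\le A'$ entrywise, then $\|A\|\le\|A'\|$, because $|\langle\psi,A\psi'\rangle|\le\langle|\psi|,A'|\psi'|\rangle$.

\begin{lemma}\label{lem:ops}
Let $X\subseteq\{0,1\}^n$ and $J\subseteq[n]$.
\begin{enumerate}
\item[(a)] $\|H_J^X\|\le\sqrt{|J|}$.
\item[(b)] If $s\le\tau$ on $X$, then $\|H_J^X\|\le\big\|\,|H_J^X|\,\big\|\le\tau$.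
\item[(c)] If $s\le\sigma$ on $X$, then $\sum_{i\in[n]}\|H_i^X\psi\|^2\le\sigma\|\psi\|^2$ for every $\psi$.
\item[(d)] If $B=Q_T(x)$ is full, there is a unit vector $v\in\mathbb R^B$ with $H_Tv=\sqrt d\,v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D$ be multiplication by $f$, an orthogonal matrix because $f=\pm1$. Then $(DM_iD\psi)(x)=f(x)f(x\oplus e_i)(M_i\psi)(x)$, so $H_i=\frac12(M_i-DM_iD)$ and $H_J=\frac12(M_J-DM_JD)$. Hence $\|H_J\|\le\|M_J\|=\sqrt{|J|}$, and $\|P_XH_JP_X\|\le\|H_J\|$.

(b) The matrix $|H_J^X|$ is symmetric with entries in $\{0,1\}$ and at most $\tau$ ones in each row. If $\lambda$ is an eigenvalue and $y$ is a coordinate where an eigenvector $\psi$ is largest in absolute value, then $|\lambda||\psi(y)|\le\tau|\psi(y)|$.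

(c) We have $\|H_i^X\psi\|^2\le\|H_iP_X\psi\|^2=\sum\psi(y)^2$, the sum running over the $y\in X$ at which direction $i$ is sensitive. Summing over $i$ counts $\psi(y)^2$ exactly $s(y)\le\sigma$ times.

(d) The space $\mathbb R^B$ is invariant under $M_T$ and $H_T$. Let $U$ and $V$ be the subsets of $B$ where $f\chi_T=1$ and $f\chi_T=-1$. Since $\chi_T$ changes sign along every edge of $B$, an edge of $B$ is sensitive exactly when $f\chi_T$ takes equal values at its endpoints. Thus $H_T=P_UM_TP_U+P_VM_TP_V$ on $\mathbb R^B$. Fullness means $|U|-|V|=2^d\varphi_T(x)\ne0$, so one of the two sets, call it $W$, has more than $2^{d-1}$ points. On $\mathbb R^B$ the matrix $M_T$ has square $d\,I$ and zero diagonal, so its eigenvalues are $\pm\sqrt d$ with equal multiplicities $2^{d-1}$. Two subspaces of $\mathbb R^B$ whose dimensions add up to more than $2^d$ intersect nontrivially, so the $\sqrt d$-eigenspace contains a unit vector $v\in\mathbb R^W$, and $H_Tv=P_WM_Tv=\sqrt d\,v$.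
\end{proof}

Parts (b) and (d) give $\sqrt d\le\|H_T^B\|\le\max_Bs$: every full subcube contains a vertex of sensitivity at least $\sqrt d$. Part (d) is the only place where fullness enters. Parts (a) and (c) are the two prices: (c) charges $\sigma$ for a step in a direction chosen freely from $[n]$, while (a) bounds the steps within a known set $J$ independently of $\sigma$.

\begin{example}\label{ex:eig}
In Example~\ref{ex:run}, $W$ is the path on five vertices. Its edges in direction $1$ have sign $+1$, the edge in direction $2$ has sign $(-1)^{x_1}=-1$, and the edge in direction $3$ has sign $(-1)^{x_1+x_2}=-1$. The vector $v=(1,\sqrt3,-2,\sqrt3,1)/\sqrt{12}$ on $(010,110,100,101,001)$ satisfies $H_Tv=\sqrt3\,v$: up to the factor $1/\sqrt{12}$, the entries of $H_Tv$ are $\sqrt3$, $1+2$, $-2\sqrt3$, $2+1$, $\sqrt3$.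
\end{example}

Normalize by
\[
c=d^{-1/2}.
\]
Then $cH_Tv=v$ on a full subcube, whereas $\|cH_J^X\|\le\sqrt{|J|/d}<1$ as soon as $|J|<d$. This gap between all $d$ directions and fewer than $d$ directions drives the proof. For $|J|<d$ the Neumann series
\[
G_J^X=(I-cH_J^X)^{-1}=\sum_{m\ge0}(cH_J^X)^m
\]
converges, $G_J^X$ is symmetric, and $1-\sqrt{1-t}\ge t/2$ with $t=(d-|J|)/d$ gives
\begin{equation}\label{eq:resolvent}
\|G_J^X\|\le\frac1{1-\sqrt{|J|/d}}\le\gamma_{|J|},\qquad\text{where }\ \gamma_j=\frac{2d}{d-j}\quad(0\le j\le d-1).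
\end{equation}
Without signs the series would diverge: for the parity function $|H_J|$ has norm $|J|$, which reaches $1/c$ once $|J|\ge\sqrt d$.

\section{Covering words}\label{sec:words}

Fix $T\subseteq[n]$ with $|T|=d$. For a word $w=(i_1,\dots,i_L)$ over $[n]$ let $|w|=L$ be its length, $[w]$ its set of letters, and $H_w^X=H^X_{i_1}\cdots H^X_{i_L}$; the empty word gives $I$. A nonempty word and a starting point $y_0$ determine the walk $y_t=y_{t-1}\oplus e_{i_t}$. The row of $H_w^X$ indexed by $y_0$ has at most one nonzero entry, in column $y_L$; it is the product of the signs along the walk if the walk stays in $X$ and uses only sensitive edges, and it is $0$ otherwise.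

Iterating $v=cH_Tv=\sum_{i\in T}cH_iv$ expresses $v$ as a sum over words of any given length. We want instead a sum over words that use every letter of $T$. We must also stop each word at the moment its last new letter appears: continuing freely over the alphabet $T$ would call for $(I-cH_T)^{-1}$, which does not exist, since $(I-cH_T)v=0$. Because walks will later be cut in two, we allow that the letters of a set $K$ have already been used.

For $K\subsetneq T$ let $\mathcal Q_K$ be the set of words $q$ over $T$ such that $K\cup[q]=T$ and the last letter of $q$ is not in $K$ and does not occur earlier in $q$. Let $\mathcal Q_T$ consist of the empty word. The words of $\mathcal Q_\emptyset$ are the \emph{covering words} of $T$; they have length at least $d$.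

\subsection*{Sums over words}
An infinite sum $\sum_wc^{|w|}Z_w$ of matrices or vectors indexed by words is always taken \emph{by length}: it means $\sum_{\ell\ge0}Z^{(\ell)}$, where $Z^{(\ell)}$ is the finite sum of the terms with $|w|=\ell$. We call it \emph{summable} if $\sum_\ell\|Z^{(\ell)}\|<\infty$. The grouping matters, since the cancellation takes place among words of equal length: for the parity function every $H_w$ has norm $1$, and $\sum_wc^{|w|}$ over all words over $J$ diverges when $|J|\ge\sqrt d$. Two facts suffice.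
\begin{enumerate}
\item[(S1)] If $|J|\le d-1$, the sum of $c^{|u|}H_u^X$ over all words $u$ over $J$ is summable with sum $G_J^X$, because its part of length $\ell$ is $(cH_J^X)^\ell$.
\item[(S2)] (Cauchy product.) If $\sum_\ell\|Y^{(\ell)}\|$ and $\sum_\ell\|Z^{(\ell)}\|$ are finite, then the series with terms $\sum_{i+j=\ell}Y^{(i)}Z^{(j)}$ converges absolutely in norm, with sum $\big(\sum_\ell Y^{(\ell)}\big)\big(\sum_\ell Z^{(\ell)}\big)$.
\end{enumerate}
Since lengths add under concatenation, (S2) says that a sum over uniquely factored words is the product of the sums over the factors. Define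
\[
\mathcal Y_K^X=\sum_{q\in\mathcal Q_K}c^{|q|}H_q^X ,\qquad\text{so that }\ \mathcal Y_T^X=I .
\]

\begin{lemma}\label{lem:recursion}
For $K\subsetneq T$ the sum $\mathcal Y_K^X$ is summable and
\begin{equation}\label{eq:rec}
\mathcal Y_K^X=G_K^X\sum_{e\in T\setminus K}cH_e^X\,\mathcal Y^X_{K\cup\{e\}} .
\end{equation}
Consequently, with $r=|T\setminus K|$ and a sum over the orderings $(e_1,\dots,e_r)$ of $T\setminus K$,
\begin{equation}\label{eq:Y}
\mathcal Y_K^X=\sum_{(e_1,\dots,e_r)}G^X_K\,cH^X_{e_1}\,G^X_{K\cup\{e_1\}}\,cH^X_{e_2}\cdots G^X_{K\cup\{e_1,\dots,e_{r-1}\}}\,cH^X_{e_r}.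
\end{equation}
\end{lemma}

\begin{proof}
Let $q\in\mathcal Q_K$ and let $e$ be its first letter outside $K$, so that $q=ueq'$ with $u$ a word over $K$. If $K\cup\{e\}=T$, the last letter of $q$ is $e$ and occurs only once, so $q'$ is empty. Otherwise $q'$ is nonempty, $K\cup\{e\}\cup[q']=T$, and the last letter of $q'$ is outside $K\cup\{e\}$ and does not occur earlier in $q'$. In both cases $q'\in\mathcal Q_{K\cup\{e\}}$. Conversely, if $u$ is a word over $K$, $e\in T\setminus K$ and $q'\in\mathcal Q_{K\cup\{e\}}$, then $ueq'$ covers $T\setminus K$ and its last letter is outside $K$ and new, so $ueq'\in\mathcal Q_K$. Summability and \eqref{eq:rec} follow from (S1) and (S2) by downward induction on $|K|$, and \eqref{eq:Y} is \eqref{eq:rec} iterated $r$ times.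
\end{proof}

Formula \eqref{eq:Y} has the shape we were after: one factor $cH_e$ for each new direction, and between them resolvents whose index sets have at most $d-1$ elements. The next two lemmas evaluate $\mathcal Y^X_\emptyset$ at two extremes. When $X$ contains a full subcube, it fixes the eigenvector; when $X$ has only vertices of low sensitivity, it is small.

\begin{lemma}\label{lem:fix}
Let $B=Q_T(x)$ be full, let $v$ be as in Lemma~\ref{lem:ops}(d), and let $X\supseteq B$. Then $\mathcal Y_K^Xv=v$ for all $K\subseteq T$.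
\end{lemma}

\begin{proof}
For $i\in T$ the space $\mathbb R^B$ is invariant under $H_i$, and $P_X$ is the identity on it, so $H_i^Xv=H_iv$. We use downward induction on $|K|$, starting from $\mathcal Y_T^X=I$. For $K\ne T$, \eqref{eq:rec} and $cH_Tv=v$ give
\[
\mathcal Y_K^Xv=G_K^X\sum_{e\in T\setminus K}cH_e^Xv=G_K^X(cH_Tv-cH_Kv)=G_K^X(I-cH_K^X)v=v.\qedhere
\]
\end{proof}

In particular $\mathcal Y_\emptyset^B\ne0$, so every full subcube does contain a walk along sensitive edges that uses all $d$ directions.

\begin{example}\label{ex:markov}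
In Example~\ref{ex:eig} the signs can be removed by flipping the sign of the coordinate $100$, which replaces $v$ by $|v|$ and $H_T$ by the adjacency matrix $A$ of the path. The numbers $p(y,y')=cA(y,y')|v(y')|/|v(y)|$ are transition probabilities because $cA|v|=|v|$: the chain moves from $110$ to $010$ with probability $1/3$ and to $100$ with probability $2/3$, from $100$ to either side with probability $1/2$, and symmetrically on the other half. A walk $y_0,\dots,y_L$ has probability $c^L|v(y_L)|/|v(y_0)|$. So $\mathcal Y_\emptyset^Bv=v$ says that the chain, started anywhere on the path, eventually uses all three directions with probability $1$. In general the signs cannot be removed, and Lemma~\ref{lem:fix} is the algebraic form of this statement.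
\end{example}

\begin{lemma}\label{lem:small}
If $s<\sqrt d/16$ on $X$ (possibly $X=\emptyset$), then $\|\mathcal Y_\emptyset^X\|\le1/15$.
\end{lemma}

\begin{proof}
Let $A=|H_T^X|=\sum_{i\in T}|H_i^X|$. By Lemma~\ref{lem:ops}(b), $\|cA\|\le1/16$. The part of $\mathcal Y_\emptyset^X$ of length $L$ is dominated entrywise in absolute value by the sum of $c^L|H_{i_1}^X|\cdots|H_{i_L}^X|$ over all words of length $L$ over $T$, which is $(cA)^L$. Covering words are nonempty, so $\|\mathcal Y_\emptyset^X\|\le\sum_{L\ge1}16^{-L}=1/15$.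
\end{proof}

\section{Cutting walks at the most sensitive vertex}\label{sec:split}

Fix once and for all a total order $\preceq$ on $\{0,1\}^n$ such that $s(y)<s(z)$ implies $y\prec z$. For a vertex $z$ put
\[
X_z=\{y:y\preceq z\},\qquad X_z'=\{y:y\prec z\}=X_z\setminus\{z\}.
\]
On both sets $s\le s(z)$. The walks counted by $\mathcal Y_\emptyset^{X_z}-\mathcal Y_\emptyset^{X'_z}$ are the covering walks whose $\preceq$-largest vertex is $z$. Switching on the vertices of a full subcube one at a time takes us from the situation of Lemma~\ref{lem:small} to that of Lemma~\ref{lem:fix}, so some vertex contributes a fair share.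

\begin{lemma}\label{lem:choose}
Let $B=Q_T(x)$ be full and let $v$ be as in Lemma~\ref{lem:ops}(d). There is $z\in B$ with $s(z)\ge\sqrt d/16$ and
\[
\big|\big\langle v,(\mathcal Y_\emptyset^{X_z}-\mathcal Y_\emptyset^{X_z'})v\big\rangle\big|\ge\tfrac{14}{15}\,2^{-d}.
\]
\end{lemma}

\begin{proof}
Put $F(X)=\langle v,\mathcal Y_\emptyset^Xv\rangle$. For $i\in T$, $H_i$ maps $\mathbb R^B$ to itself, and $P_X$ acts on $\mathbb R^B$ as $P_{X\cap B}$. So $H_w^Xv=H_w^{X\cap B}v$ for every word $w$ over $T$, and $F(X)=F(X\cap B)$. Let $z_1\prec\dots\prec z_{2^d}$ enumerate $B$ and let $B_j=\{z_1,\dots,z_j\}$ for $0\le j\le2^d$. Then $F(X_{z_j})=F(B_j)$ and $F(X'_{z_j})=F(B_{j-1})$. By the choice of the order, the vertices of $B$ with $s<\sqrt d/16$ form a set $B_{j_0}$. Lemma~\ref{lem:fix} gives $F(B_{2^d})=1$ and Lemma~\ref{lem:small} gives $|F(B_{j_0})|\le1/15$. Hence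
\[
\tfrac{14}{15}\le F(B_{2^d})-F(B_{j_0})=\sum_{j_0<j\le2^d}\big(F(X_{z_j})-F(X'_{z_j})\big).
\]
The sum is therefore nonempty, it has at most $2^d$ terms, and $s(z_j)\ge\sqrt d/16$ for $j>j_0$.
\end{proof}

Now fix a vertex $z$, write $X=X_z$ and $X'=X_z'$, and abbreviate $P'=P_{X'}$, $H_i'=H_i^{X'}$, $G_J'=G_J^{X'}$. A walk in $X$ through $z$ is cut at its first visit to $z$ into a prefix $p$, which stays in $X'$ until it arrives at $z$, and a suffix $q$, which starts at $z$ and stays in $X$. The only information that links the two pieces is the set $K=[p]$: the suffix has to supply the remaining letters. For a word $p=(i_1,\dots,i_t)$ put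
\[
\alpha_p=H'_{i_1}\cdots H'_{i_{t-1}}P'H_{i_t}\delta_z\quad(t\ge1),\qquad \alpha_p=\delta_z\quad(t=0).
\]
For $K\subseteq[n]$ with $|K|<d$ let $\mathcal P_K$ be the set of words $p$ with $[p]=K$. For $|K|=d$ let $\mathcal P_K$ be the set of words $p$ with $[p]=K$ whose last letter occurs only once; thus $\mathcal P_T=\mathcal Q_\emptyset$. For disjoint sets $K,R\subseteq[n]$ with $|K|+|R|=d$ define
\[
a_{z,K}=\sum_{p\in\mathcal P_K}c^{|p|}\alpha_p,\qquad b_{z,K,R}=(\mathcal Y_K^{X})^{\top}\delta_z,
\]
where $\mathcal Y_K^X$ is formed with $T=K\cup R$. Because the order $\preceq$ is global, $a_{z,K}$ depends only on $(z,K)$ and $b_{z,K,R}$ only on $(z,K,R)$; neither depends on an eigenvector $v$. This is what allows us to sum over all $K$ and $R$ in Section~\ref{sec:count}.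

\begin{lemma}\label{lem:formulas}
Let $k=|K|$ and $r=|R|=d-k$. The sum $a_{z,K}$ is summable, and $a_{z,\emptyset}=\delta_z$. For $1\le k\le d-1$,
\begin{equation}\label{eq:a}
a_{z,K}=\sum_{(e_1,\dots,e_k)}G'_{\{e_1,\dots,e_k\}}\,cH'_{e_k}\,G'_{\{e_1,\dots,e_{k-1}\}}\cdots cH'_{e_2}\,G'_{\{e_1\}}\,cP'H_{e_1}\delta_z ,
\end{equation}
and for $k=d$,
\begin{equation}\label{eq:aT}
a_{z,K}=\sum_{(e_1,\dots,e_d)}G'_{\{e_2,\dots,e_d\}}\,cH'_{e_d}\,G'_{\{e_2,\dots,e_{d-1}\}}\cdots G'_{\{e_2\}}\,cH'_{e_2}\,cP'H_{e_1}\delta_z ,
\end{equation}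
both sums running over the orderings of $K$. For $r=0$ we have $b_{z,K,R}=\delta_z$, and for $r\ge1$, with a sum over the orderings of $R$,
\begin{equation}\label{eq:b}
b_{z,K,R}=\sum_{(e_1,\dots,e_r)}cH^X_{e_r}\,G^X_{K\cup\{e_1,\dots,e_{r-1}\}}\cdots cH^X_{e_2}\,G^X_{K\cup\{e_1\}}\,cH^X_{e_1}\,G^X_K\,\delta_z .
\end{equation}
\end{lemma}

\begin{proof}
The set $\mathcal P_\emptyset$ consists of the empty word. For $1\le k\le d-1$ read $p\in\mathcal P_K$ from its right end, that is, outward from $z$, and mark each letter that appears for the first time. This factors $p$ uniquely as $p=u_ke_ku_{k-1}e_{k-1}\cdots u_1e_1$, where $(e_1,\dots,e_k)$ is an ordering of $K$ and $u_j$ is an arbitrary word over $\{e_1,\dots,e_j\}$; every such product lies in $\mathcal P_K$. Since $\alpha_p=H'_{u_k}H'_{e_k}\cdots H'_{e_2}H'_{u_1}P'H_{e_1}\delta_z$, facts (S1) and (S2) give summability and \eqref{eq:a}. For $k=d$ the last letter $e_1$ of $p$ occurs only once, so the same marking gives $p=u_de_d\cdots u_2e_2e_1$ with $u_j$ an arbitrary word over $\{e_2,\dots,e_j\}$.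 These alphabets have at most $d-1$ letters, so (S1) applies and \eqref{eq:aT} follows. Finally, \eqref{eq:b} is the transpose of \eqref{eq:Y}, all factors being symmetric.
\end{proof}

The case $k=d$ shows why stopping at the last new letter matters for prefixes too: for arbitrary words with $[p]=T$ the outermost factor in \eqref{eq:a} would be a resolvent over $d$ letters, for which \eqref{eq:resolvent} gives nothing.

\begin{lemma}\label{lem:split}
For every $T$ with $|T|=d$ and every vertex $z$,
\[
\mathcal Y_\emptyset^{X_z}-\mathcal Y_\emptyset^{X_z'}=\sum_{K\subseteq T}a_{z,K}\,b_{z,K,T\setminus K}^{\top}.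
\]
\end{lemma}

\begin{proof}
Let $w=(i_1,\dots,i_L)\in\mathcal Q_\emptyset$; then $L\ge1$, and $H_w^X=PH_{i_1}P\cdots PH_{i_L}P$ with $P=P_X=P'+\delta_z\delta_z^\top$. Replacing the $L+1$ copies of $P$ by $P'$ one at a time, from left to right, gives
\[
H_w^X-H_w^{X'}=\sum_{t=0}^L(P'H_{i_1})\cdots(P'H_{i_t})\;\delta_z\delta_z^\top\;(H_{i_{t+1}}P)\cdots(H_{i_L}P).
\]
The term $t$ collects the walks in $X$ that first visit $z$ at time $t$. With $p=(i_1,\dots,i_t)$ and $q=(i_{t+1},\dots,i_L)$ it equals $\alpha_p\,\delta_z^\top H_q^X$, because $P'^2=P'$, $P^2=P$ and $\delta_z^\top P=\delta_z^\top$.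

It remains to describe the pairs $(p,q)$ with $pq\in\mathcal Q_\emptyset$. Let $K=[p]$. If $q$ is nonempty, then $pq\in\mathcal Q_\emptyset$ if and only if $K\cup[q]=T$ and the last letter of $q$ occurs neither in $p$ nor earlier in $q$, that is, if and only if $K\subsetneq T$ and $q\in\mathcal Q_K$. If $q$ is empty, the condition is $p\in\mathcal Q_\emptyset=\mathcal P_T$, and $q\in\mathcal Q_T$. So the pairs form the disjoint union of the sets $\mathcal P_K\times\mathcal Q_K$ over $K\subseteq T$. Since $|pq|=|p|+|q|$, the part of length $\ell$ of $\mathcal Y_\emptyset^X-\mathcal Y_\emptyset^{X'}$ is the sum over $K$ of the $\ell$th terms of the Cauchy products of $a_{z,K}$ with $\sum_{q\in\mathcal Q_K}c^{|q|}\delta_z^\top H_q^X=b_{z,K,T\setminus K}^\top$. Both factors are summable, so (S2) finishes the proof.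
\end{proof}

\begin{example}\label{ex:split}
In Example~\ref{ex:eig} let $z=100$ be last in the order, so $X$ is the whole cube. A covering walk uses the edges in directions $2$ and $3$, which both contain $z$; hence $\mathcal Y_\emptyset^{X'}=0$ and Lemma~\ref{lem:split} decomposes $\langle v,\mathcal Y_\emptyset^Xv\rangle=1$. By Lemma~\ref{lem:fix}, $\langle b_{z,K,R},v\rangle=v(z)=-2/\sqrt{12}$ for all $K$. A prefix arriving at $z$ from $110$ ends with the letter $2$, preceded by $1$'s only. With $c^2=1/3$ this gives $a_{z,\{2\}}=-c\,\delta_{110}$ and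
\[
a_{z,\{1,2\}}=-c\sum_{m\ge1}(cH_1')^m\delta_{110}=-c\Big(\frac{c^2}{1-c^2}\,\delta_{110}+\frac{c}{1-c^2}\,\delta_{010}\Big)=-c\Big(\frac12\,\delta_{110}+\frac{\sqrt3}2\,\delta_{010}\Big).
\]
Both vectors have inner product $-1/\sqrt{12}$ with $v$, and so do $a_{z,\{3\}}$ and $a_{z,\{1,3\}}$ by the symmetry of the path. Also $\langle v,a_{z,\emptyset}\rangle=-2/\sqrt{12}$, and $a_{z,K}=0$ for $K=\{1\},\{2,3\},T$. The contributions are $\frac13+4\cdot\frac16=1$.
\end{example}

\begin{proposition}\label{prop:cert}
For every full subcube $B=Q_T(x)$ there are a vertex $z\in B$ with $s(z)\ge\sqrt d/16$ and a partition $T=K\sqcup R$ such that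
\[
1\le4\cdot16^d\,\|a_{z,K}\|^2\,\|b_{z,K,R}\|^2 .
\]
\end{proposition}

\begin{proof}
Take $z$ from Lemma~\ref{lem:choose}. By Lemma~\ref{lem:split} and $\|v\|=1$,
\[
\tfrac{14}{15}\,2^{-d}\le\sum_{K\subseteq T}|\langle v,a_{z,K}\rangle|\,|\langle b_{z,K,T\setminus K},v\rangle|\le\sum_{K\subseteq T}\|a_{z,K}\|\,\|b_{z,K,T\setminus K}\| .
\]
One of the $2^d$ terms is at least $\frac{14}{15}4^{-d}\ge\frac124^{-d}$. Square this inequality.
\end{proof}

\section{Counting}\label{sec:count}

Proposition~\ref{prop:cert} reduces the count to an upper bound on the total squared norm of the vectors $a_{z,K}$ and $b_{z,K,R}$ at a fixed vertex $z$. The budget is as follows. Each new direction, summed over all of $[n]$, costs $c^2\sigma=\sigma/d$ by Lemma~\ref{lem:ops}(c), where $\sigma=s(z)$. The Cauchy--Schwarz inequality over orderings costs a factorial, which is absorbed by the powers of $1/d$. The resolvents cost $2^{O(d)}$ in total, because only few of them have index sets of size close to $d$. We use $d^r/r!\le e^d$ for all $r\ge0$ (one term of the exponential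 series) and $\big\|\sum_{j=1}^m\psi_j\big\|^2\le m\sum_{j=1}^m\|\psi_j\|^2$.

\begin{lemma}\label{lem:norms}
Let $z$ be a vertex with $\sigma=s(z)>0$, let $0\le k\le d$ and $r=d-k$. Then
\[
\sum_{|K|=k}\|a_{z,K}\|^2\le\sigma^k4^ke^{2d},\qquad\text{and}\qquad
\sum_{|R|=r,\ R\cap K=\emptyset}\|b_{z,K,R}\|^2\le\sigma^r4^re^{d}\quad\text{for every $K$ with $|K|=k$}.
\]
\end{lemma}

\begin{proof}
We keep the abbreviations of Section~\ref{sec:split}, and recall that $s\le\sigma$ on $X$ and on $X'$.

\emph{Prefixes, $1\le k\le d-1$.} For distinct $e_1,\dots,e_k\in[n]$ define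
\[
\psi(e_1)=G'_{\{e_1\}}\,cP'H_{e_1}\delta_z,\qquad \psi(e_1,\dots,e_j)=G'_{\{e_1,\dots,e_j\}}\,cH'_{e_j}\,\psi(e_1,\dots,e_{j-1})\quad(2\le j\le k),
\]
and let $\Sigma_j$ be the sum of $\|\psi(e_1,\dots,e_j)\|^2$ over all $j$-tuples of distinct elements of $[n]$. The vectors $\psi(e_1,\dots,e_k)$ are the summands of \eqref{eq:a}, and each $k$-tuple is an ordering of exactly one set $K$, so $\sum_{|K|=k}\|a_{z,K}\|^2\le k!\,\Sigma_k$. The vector $H_e\delta_z$ has norm $1$ if $e$ is sensitive at $z$ and vanishes otherwise, so $\sum_e\|P'H_e\delta_z\|^2\le\sigma$, and \eqref{eq:resolvent} gives $\Sigma_1\le\gamma_1^2\sigma/d$. For $j\ge2$ fix $e_1,\dots,e_{j-1}$ and write $\psi=\psi(e_1,\dots,e_{j-1})$, which does not depend on $e_j$. By \eqref{eq:resolvent} and Lemma~\ref{lem:ops}(c),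
\[
\sum_{e_j}\|\psi(e_1,\dots,e_j)\|^2\le\gamma_j^2c^2\sum_{e\in[n]}\|H'_e\psi\|^2\le\gamma_j^2\,\frac\sigma d\,\|\psi\|^2 ,
\]
so $\Sigma_j\le\gamma_j^2(\sigma/d)\Sigma_{j-1}$. Using $k!\le d^k$ and $\prod_{j=1}^k\frac d{d-j}\le\prod_{j=1}^{d-1}\frac d{d-j}=\frac{d^{d-1}}{(d-1)!}=\frac{d^d}{d!}\le e^d$, we get
\[
\sum_{|K|=k}\|a_{z,K}\|^2\le k!\,\frac{\sigma^k}{d^k}\prod_{j=1}^k\Big(\frac{2d}{d-j}\Big)^2\le\sigma^k4^ke^{2d}.
\]

\emph{Prefixes, $k=d$ and $k=0$.} For $k=d$ the summands of \eqref{eq:aT} are built by $\psi(e_1)=cP'H_{e_1}\delta_z$ and $\psi(e_1,\dots,e_j)=G'_{\{e_2,\dots,e_j\}}\,cH'_{e_j}\,\psi(e_1,\dots,e_{j-1})$ for $2\le j\le d$. Now $\Sigma_1\le\sigma/d$ and, the index set having $j-1$ elements, $\Sigma_j\le\gamma_{j-1}^2(\sigma/d)\Sigma_{j-1}$. Thus the sum is at most $d!\,d^{-d}\sigma^d\prod_{j=1}^{d-1}\gamma_j^2\le\sigma^d4^de^{2d}$. For $k=0$ the sum is $\|\delta_z\|^2=1$.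

\emph{Suffixes.} For $r=0$ the sum is $1$. Let $r\ge1$ and fix $K$. For distinct $e_1,\dots,e_r\in[n]\setminus K$ define $\theta(\,)=\delta_z$ and
\[
\theta(e_1,\dots,e_j)=cH^X_{e_j}\,G^X_{K\cup\{e_1,\dots,e_{j-1}\}}\,\theta(e_1,\dots,e_{j-1})\qquad(1\le j\le r),
\]
and let $\Theta_j$ be the sum of the squared norms over all such $j$-tuples, so $\Theta_0=1$. The vector to which $cH^X_{e_j}$ is applied does not depend on $e_j$, and the index set of the resolvent has $k+j-1$ elements. Lemma~\ref{lem:ops}(c) and \eqref{eq:resolvent} give $\Theta_j\le(\sigma/d)\gamma_{k+j-1}^2\Theta_{j-1}$. The vectors $\theta(e_1,\dots,e_r)$ are the summands of \eqref{eq:b}, and $\prod_{j=k}^{d-1}\gamma_j=(2d)^r/r!$. Therefore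
\[
\sum_{|R|=r,\ R\cap K=\emptyset}\|b_{z,K,R}\|^2\le r!\,\Theta_r\le r!\,\frac{\sigma^r}{d^r}\,\frac{(2d)^{2r}}{(r!)^2}=\sigma^r4^r\,\frac{d^r}{r!}\le\sigma^r4^re^d.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:count}]
Assign to each full subcube $B$ a triple $(z,K,R)$ as in Proposition~\ref{prop:cert}. The triple determines $B=Q_{K\cup R}(z)$, so distinct full subcubes receive distinct triples. Summing the inequality of Proposition~\ref{prop:cert} over the full subcubes, and then extending the sum to all triples with $s(z)\ge\sqrt d/16$, we obtain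
\[
N\le4\cdot16^d\sum_{z:\ s(z)\ge\sqrt d/16}\ \ \sum_{k=0}^d\ \sum_{|K|=k}\|a_{z,K}\|^2\sum_{|R|=d-k,\ R\cap K=\emptyset}\|b_{z,K,R}\|^2 .
\]
We apply Lemma~\ref{lem:norms} first to the sum over $R$, where the bound is uniform in $K$, and then to the sum over $K$. Each $k$ contributes at most $s(z)^d4^de^{3d}$, so
\[
N\le4\cdot16^d\,(d+1)\,4^de^{3d}\sum_{z:\ s(z)\ge\sqrt d/16}s(z)^d .
\]
Since $d+1\le2^d$, the constant is at most $4\,(128e^3)^d$.
\end{proof}

As shown in Section~\ref{sec:full}, Proposition~\ref{prop:count} implies Theorem~\ref{thm:binom}, and Theorem~\ref{thm:main} follows as in Section~\ref{sec:intro}. The conjecture holds with $C=1024e^3$.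

\begin{thebibliography}{1}

\bibitem{ucsd}
\emph{University of California San Diego} (as printed: UNIVERSITY OF CALIFORNIA SAN DIEGO),
\texttt{https://escholarship.org/\allowbreak content/\allowbreak qt4kx6k9v0/\allowbreak qt4kx6k9v0\_noSplash\_\allowbreak a23b0a8ebb2ab0aed09af3eeb7cdd389.pdf}

\end{thebibliography}
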